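\title{Finite rank does not imply SV for rings of continuous functions}

\begin{abstract}
A Tychonoff space $X$ is an SV space if $C(X)/P$ is a valuation domain for every minimal prime $\ell$-ideal $P$ of $C(X)$, and $X$ has finite rank if there is a finite bound on the number of minimal prime ideals contained in a maximal ideal of $C(X)$. SV spaces have finite rank. We show in ZFC that the converse fails: there is a compactification of a countable discrete space that has rank $2$ and is not SV. Rank $1$ implies SV, while every finite rank $n\ge 2$ is attained by a compact space that is not SV. The example is a quotient of $\beta(\omega\times\omega)$ with fibers of at most two points, built from a countable perfectly disconnected space, and we determine all minimal primes of its ring of continuous functions that have a non-valuation quotient.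
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $X$ be a Tychonoff space and let $C(X)$ be the ring of all continuous real-valued functions on $X$, with pointwise operations and order. It is a commutative $f$-ring, that is, a lattice-ordered ring in which $a\wedge b=0$ and $c\ge 0$ imply $ca\wedge b=ac\wedge b=0$. It is semiprime (it has no nonzero nilpotent elements) and has bounded inversion (every $a\ge 1$ is a unit). An \emph{$\ell$-ideal} of an $f$-ring is a ring ideal $I$ such that $|a|\le|b|$ and $b\in I$ imply $a\in I$, and a \emph{minimal prime $\ell$-ideal} is a minimal member of the family of $\ell$-ideals that are prime ideals. A domain is a \emph{valuation domain} if for any two of its elements $a,b$, either $a$ divides $b$ or $b$ divides $a$.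

An $f$-ring $A$ is an \emph{SV $f$-ring} if $A/P$ is a valuation domain for every minimal prime $\ell$-ideal $P$ of $A$, and $X$ is an \emph{SV space} if $C(X)$ is an SV $f$-ring. The \emph{rank} of $C(X)$, or of $X$, is the supremum, over all maximal ideals $M$ of $C(X)$, of the number of minimal prime ideals of $C(X)$ contained in $M$. The rank is \emph{finite} if this supremum is finite, that is, if there is $n\in\mathbb N$ such that every maximal ideal contains at most $n$ minimal prime ideals.

The two notions measure different things. Let $X$ be compact, so that maximal ideals correspond to points. If $fg=0$, a prime ideal contains $f$ or $g$, so of any two disjoint cozero sets it disregards at least one. A minimal prime below the maximal ideal of $x$ is thus a way of approaching $x$, and the rank counts these ways. The SV property is an extension property. Given $f,g$, put $d=|g|-|f|$; the positive and negative parts of $d$ have product $0$, so modulo a prime $P$ one of the two functions dominates the other, say $g$ dominates $f$. To divide $f$ by $g$ modulo $P$ one has to extend the bounded ratio $f/g$ across the zeros of $g$, at least on the part of $X$ that $P$ sees. Section~\ref{sec:dictionary} makes both descriptions exact for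 the spaces that we need.

It is known that if $C(X)$ is SV, then $C(X)$ has finite rank. For general $f$-rings neither property implies the other. This leaves the following question, posed in \cite{Larson}.

\medskip
\noindent\textbf{Problem.} \emph{If $X$ is a Tychonoff space and $C(X)$ has finite rank, must $C(X)$ be an SV $f$-ring?}
\medskip

A positive answer is the natural guess. Spaces of rank $1$ are SV (Theorem~\ref{thm:B}). The simplest spaces of rank $n$ are glued from $n$ pieces of rank $1$, each minimal prime sees only one piece, and the extension problem can be solved on that piece (Example~\ref{ex:Zn}). One would expect every space of finite rank to split into such sheets near each minimal prime. This expectation is wrong already for two sheets.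

\begin{theorem}\label{thm:A}
There is a compact Hausdorff space $X$, which is a compactification of a countable discrete space, such that $C(X)$ has rank $2$ and $C(X)/P$ is not a valuation domain for some minimal prime ideal $P$, which is also a minimal prime $\ell$-ideal. Hence finite rank does not imply SV.
\end{theorem}

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] If $C(X)$ has rank $1$, then $C(X)$ is SV. For every $n\ge 2$ there is a compact Hausdorff space of rank exactly $n$ that is not SV.
\item[(2)] For the space $X$ of Theorem~\ref{thm:A} constructed in Section~\ref{sec:X}, the minimal primes $P$ for which $C(X)/P$ fails to be a valuation domain are determined explicitly in Theorem~\ref{thm:class}. There are $2^{2^{\aleph_0}}$ of them.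
\end{enumerate}
\end{theorem}

All proofs are in ZFC. Section~\ref{sec:dictionary} translates rank and the SV property of a compactification $X$ of a countable discrete set $N$ into properties of the canonical map $\beta N\to X$. Section~\ref{sec:idea} shows the obstruction to SV in the one-point compactification and derives what a counterexample of rank $2$ requires, namely a special topology on $\omega$. That topology is constructed in Section~\ref{sec:E} and analyzed in Section~\ref{sec:types}. Sections~\ref{sec:X} and~\ref{sec:ranks} contain the proofs of the theorems.

\section{Minimal primes and ultrafilters}\label{sec:prelim}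

For $f\in C(X)$ we write $f^+=f\vee 0$. If $X$ is compact, the maximal ideals of $C(X)$ are the ideals $M_x=\{f: f(x)=0\}$, $x\in X$. In any commutative ring, every prime ideal contains a minimal prime ideal, by Zorn's lemma.

\begin{lemma}\label{lem:minimal}
\begin{enumerate}
\item[(a)] A prime ideal $P$ of $C(X)$ is minimal if and only if for every $f\in P$ there is $k\notin P$ with $fk=0$.
\item[(b)] The minimal prime $\ell$-ideals of $C(X)$ are exactly the minimal prime ideals.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose that the condition holds and $Q\subseteq P$ is prime. For $f\in P$ we have $fk=0\in Q$ with $k\notin Q$, so $f\in Q$. Conversely, let $P$ be minimal. The localization at $P$ has a single prime ideal, so the image of $f\in P$ is nilpotent there: $kf^m=0$ for some $k\notin P$ and $m\ge1$. Then $(kf)^m=0$, so $kf=0$.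

(b) Let $P$ be a minimal prime, $|f|\le|g|$ and $g\in P$. Take $k\notin P$ with $gk=0$. Then $|fk|\le|gk|=0$, so $fk=0\in P$ and $f\in P$. Thus $P$ is a prime $\ell$-ideal, and it is minimal among these. Conversely, a minimal prime $\ell$-ideal contains a minimal prime ideal, which is an $\ell$-ideal, so the two are equal.
\end{proof}

From now on we say \emph{minimal prime} for either notion.

For a discrete space $D$, the points of $\beta D$ are the ultrafilters on $D$, and $i\in D$ is identified with the principal ultrafilter $\{A: i\in A\}$. For $A\subseteq D$ put $\widehat A=\{p\in\beta D: A\in p\}$. The sets $\widehat A$ are clopen and form a base of the compact Hausdorff space $\beta D$, the set $\widehat A$ is the closure of $A$, and $\widehat A$ is a copy of $\beta A$. Every map from $D$ to a compact Hausdorff space extends uniquely to a continuous map on $\beta D$. In particular a bounded function $u\colon D\to\mathbb R$ has a continuous extension $\bar u$, and if $u$ maps some $A\in p$ into a closed set $F\subseteq\mathbb R$, then $\bar u(p)\in F$. Finally, $|\beta\omega|=2^{2^{\aleph_0}}$.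

We use three standard facts about a compact Hausdorff space $Y$. A continuous map from $Y$ to a Hausdorff space is closed. If an equivalence relation on $Y$ is closed as a subset of $Y\times Y$, the quotient is compact Hausdorff. A continuous real-valued function on a closed subset of $Y$ extends to a member of $C(Y)$ (Tietze's theorem).

\section{Compactifications of a countable discrete set}\label{sec:dictionary}

In this section $N$ is a countably infinite discrete space and $X$ is a \emph{compactification} of $N$: a compact Hausdorff space that contains $N$ as a dense subspace. The points of $N$ are isolated in $X$: if $V$ is open with $V\cap N=\{n\}$, then $V\setminus\{n\}$ is open and misses $N$, so it is empty. The inclusion $N\to X$ extends to a continuous map $\pi\colon\beta N\to X$, which is onto because its image is closed and contains $N$.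

Conversely, let $\approx$ be a closed equivalence relation on $\beta N$ in which each $n\in N$ is equivalent only to itself. The quotient is compact Hausdorff, the image of $N$ is dense, and the image of $n$ is isolated because its preimage $\{n\}$ is open. So the quotient is a compactification of $N$, and $\pi$ is the quotient map. All our examples arise in this way.

A bounded function on $N$ need not extend to $X$, but it does after damping. Fix $\varepsilon\colon N\to(0,\infty)$ such that $\{n:\varepsilon(n)\ge\delta\}$ is finite for every $\delta>0$; this is where the countability of $N$ enters. For a bounded $b\colon N\to\mathbb R$ let $g_b$ equal $b(n)\varepsilon(n)$ at $n\in N$ and $0$ on $X\setminus N$. Then $g_b\in C(X)$, since $g_b$ is a uniform limit of finite sums of multiples of characteristic functions of isolated points. For $A\subseteq N$ we write $g_A$ for $g_b$ with $b=\chi_A$. Two members of $C(X)$ that agree on $N$ are equal, which gives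
\begin{equation}\label{eq:g}
g_Ag_B=g_{A\cap B}\,g_N,\qquad g_A+g_{N\setminus A}=g_N .
\end{equation}
For $w\in\beta N$ put
\[
P_w=\bigl\{f\in C(X):\{n\in N: f(n)=0\}\in w\bigr\}.
\]
Thus two functions are congruent modulo $P_w$ when they agree on some member of $w$, and $g_A\notin P_w$ if and only if $A\in w$.

\begin{proposition}\label{prop:rank}
The map $w\mapsto P_w$ is a bijection from $\beta N$ onto the set of minimal primes of $C(X)$, and $P_w\subseteq M_x$ if and only if $\pi(w)=x$. Hence $M_x$ contains exactly $|\pi^{-1}(x)|$ minimal primes, and the rank of $X$ is $\sup_{x\in X}|\pi^{-1}(x)|$.
\end{proposition}

\begin{proof}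
Since $w$ is a filter, $P_w$ is a proper ideal. It is prime, because the zero set of $fg$ in $N$ is the union of those of $f$ and $g$, and an ultrafilter that contains a union of two sets contains one of them. If $f\in P_w$ and $A=\{n\in N:f(n)=0\}$, then $g_A\notin P_w$ and $fg_A$ vanishes on $N$, so $fg_A=0$. By Lemma~\ref{lem:minimal}(a), $P_w$ is minimal. If $w\neq w'$, take $A\in w\setminus w'$; then $g_A\in P_{w'}\setminus P_w$.

Let $P$ be any minimal prime, and let $w=\{A\subseteq N: g_A\notin P\}$. First, $g_N\notin P$: otherwise $g_Nk=0$ for some $k\notin P$, and then $k$ vanishes on $N$, so $k=0\in P$. If $A,B\in w$, then $g_{A\cap B}g_N=g_Ag_B\notin P$ by \eqref{eq:g}, so $A\cap B\in w$. If $A\in w$ and $A\subseteq B$, then $g_Ag_B=g_Ag_N\notin P$, so $B\in w$. Since $g_Ag_{N\setminus A}=0\in P$ and $g_A+g_{N\setminus A}=g_N\notin P$, exactly one of $A$ and $N\setminus A$ is in $w$. So $w$ is an ultrafilter. Let $f\in P$, take $k\notin P$ with $fk=0$, and put $B=\{n\in N:k(n)\ne0\}$. Then $kg_B=kg_N\notin P$, so $B\in w$, and $f$ vanishes on $B$. Thus $P\subseteq P_w$, and $P=P_w$ because $P_w$ is minimal.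

If $f\in P_w$, then $f\circ\pi$ vanishes on some $A\in w$, hence at $w\in\widehat A$. So $P_w\subseteq M_{\pi(w)}$. If $x\neq\pi(w)$, take $f\in C(X)$ with $f(x)=1$ and $f=0$ on a neighborhood $V$ of $\pi(w)$. The neighborhood $\pi^{-1}(V)$ of $w$ contains $\widehat A$ for some $A\in w$, so $f\in P_w\setminus M_x$.
\end{proof}

The next proposition turns divisibility modulo $P_w$ into a condition on the fibers of $\pi$ near $w$.

\begin{proposition}\label{prop:val}
For $w\in\beta N$ the following are equivalent.
\begin{enumerate}
\item[(a)] $C(X)/P_w$ is a valuation domain.
\item[(b)] For every bounded $u\colon N\to\mathbb R$ there are $A\in w$ and $h\in C(X)$ with $h=u$ on $A$.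
\item[(c)] For every bounded $u\colon N\to\mathbb R$ there is $A\in w$ such that $\bar u(y)=\bar u(y')$ whenever $y,y'\in\widehat A$ and $\pi(y)=\pi(y')$.
\end{enumerate}
In particular, $C(X)/P_w$ is a valuation domain if $\pi$ is injective on $\widehat A$ for some $A\in w$.
\end{proposition}

\begin{proof}
(a)$\Rightarrow$(b). Adding a constant to $u$, we may assume $1\le u\le c$ for some $c$. One of $g_N$ and $g_u$ divides the other modulo $P_w$. If $g_u-g_Nh\in P_w$, then $u\varepsilon=\varepsilon h$ on some $A\in w$, so $h=u$ on $A$. If $g_N-g_uh\in P_w$, then $h=1/u\ge 1/c$ on some $A\in w$, so $1/(h\vee c^{-1})\in C(X)$ equals $u$ on $A$.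

(b)$\Rightarrow$(a). Let $f,g\in C(X)$. One of the sets $\{|f|\le|g|\}\cap N$ and $\{|g|\le|f|\}\cap N$ is in $w$; say $A'=\{|f|\le|g|\}\cap N\in w$. Define $u=f/g$ at the points of $A'$ where $g\ne0$, and $u=0$ elsewhere on $N$. Then $|u|\le1$, and $f=gu$ on $A'$, since $f$ vanishes at the points of $A'$ where $g$ does. With $A$ and $h$ as in (b), $f=gh$ on $A\cap A'\in w$. So $g$ divides $f$ modulo $P_w$.

(b)$\Rightarrow$(c). The continuous functions $h\circ\pi$ and $\bar u$ agree on $A$, hence on its closure $\widehat A$, and $h\circ\pi$ is constant on fibers.

(c)$\Rightarrow$(b). Let $K=\pi(\widehat A)$, a closed subset of $X$. By (c) there is a function $h_0\colon K\to\mathbb R$ with $h_0\circ\pi=\bar u$ on $\widehat A$. For closed $F\subseteq\mathbb R$ the set $h_0^{-1}(F)=\pi(\widehat A\cap\bar u^{-1}(F))$ is closed, so $h_0$ is continuous. Tietze's theorem extends $h_0$ to $h\in C(X)$, and $h=u$ on $A$.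
\end{proof}

\begin{example}\label{ex:Zn}
Let $n\ge1$ and $N=\omega\times\{1,\dots,n\}$, so that $\beta N$ is the disjoint union of $n$ clopen copies of $\beta\omega$. Fix $q\in\beta\omega\setminus\omega$ and let $Z_n$ be obtained by identifying the $n$ copies of $q$ to one point. The equivalence relation is the union of the diagonal and a finite set, so it is closed, and $Z_n$ is a compactification of $N$. The largest fiber has $n$ points, so $Z_n$ has rank $n$. Every $w\in\beta N$ lies in one of the clopen copies, on which $\pi$ is injective, so $Z_n$ is SV.
\end{example}

A compactification of $N$ of rank $2$ that is not SV therefore amounts to the following: a closed gluing of pairs of points of $\beta N\setminus N$, a point $w$ and a bounded function $u$ such that every neighborhood of $w$ contains \emph{both} members of some glued pair on which $\bar u$ takes two values.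

\section{The obstruction, and what rank two requires}\label{sec:idea}

Condition (c) of Proposition~\ref{prop:val} always holds up to a small error: for $\delta>0$ the set $A=\{n:|u(n)-\bar u(w)|\le\delta\}$ belongs to $w$, and any two values of $\bar u$ on $\widehat A$ differ by at most $2\delta$. So (c) can fail only through glued pairs whose gaps $|\bar u(y)-\bar u(y')|$ become arbitrarily small near $w$ without vanishing. This suggests splitting $N$ into countably many columns and letting $u$ be constant on each column, with values tending to $0$.

From now on let $N=\omega\times\omega$ and
\[
u(i,k)=\frac1{i+1}.
\]
Fix a nonprincipal ultrafilter $v$ on $\omega$. For $A\subseteq N$ put $A_i=\{k:(i,k)\in A\}$ and $A^*=\{i\in\omega:A_i\in v\}$, the set of columns on which $A$ is $v$-large. For $p\in\beta\omega$ let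
\[
t_p=\{A\subseteq N: A^*\in p\}.
\]
For a principal ultrafilter $j$, the condition $A\in t_j$ means $A_j\in v$, so $t_j$ is the copy of $v$ on column $j$.

\begin{lemma}\label{lem:t}
Each $t_p$ is an ultrafilter on $N$. The map $t\colon\beta\omega\to\beta N$, $p\mapsto t_p$, is continuous and injective, and its image $T$ is a compact subset of $\beta N\setminus N$. For $B\subseteq\omega$ we have $B\times\omega\in t_p$ if and only if $B\in p$. Moreover $\bar u(t_j)=\frac1{j+1}$ for $j\in\omega$, and $\bar u(t_p)=0$ for nonprincipal $p$.
\end{lemma}

\begin{proof}
Since $v$ is an ultrafilter, $A\mapsto A^*$ preserves inclusions, finite intersections and complements, so $t_p$ is an ultrafilter. The map $t$ is continuous because $t^{-1}(\widehat A)=\widehat{A^*}$. From $(B\times\omega)^*=B$ we get the stated equivalence, and with it injectivity. Since $v$ is nonprincipal, $A^*=\emptyset$ for every singleton $A$, so $T\cap N=\emptyset$. Finally, $u=\frac1{j+1}$ on $\{j\}\times\omega\in t_j$, and if $p$ is nonprincipal, then for every $m$ we have $0\le u\le\frac1{m+1}$ on $\{i:i\ge m\}\times\omega\in t_p$.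
\end{proof}

\begin{example}\label{ex:onepoint}
Let $X=N\cup\{\infty\}$ be the one-point compactification, so that $\pi$ collapses $\beta N\setminus N$ to $\infty$, and let $w=t_p$ with $p$ nonprincipal. Suppose that $h\in C(X)$ agrees with $u$ on some $A\in w$. The set $A^*\in p$ is infinite, so it contains two indices $i\ne j$, and $A_i$, $A_j$ are infinite. Then $h$ takes the value $\frac1{i+1}$ infinitely often and the value $\frac1{j+1}$ infinitely often, although $h(n)\to h(\infty)$. So condition (b) of Proposition~\ref{prop:val} fails, and $C(X)/P_w$ is not a valuation domain. In terms of condition (c), the points $t_i,t_j\in\widehat A$ are glued and $\bar u(t_i)\ne\bar u(t_j)$. The rank of this space is infinite, since the fiber over $\infty$ contains all the points $t_j$.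
\end{example}

We want to keep this obstruction and glue far less. We glue only inside $T$, which is a copy of $\beta\omega$, and $t_q\in\widehat A$ means $A^*\in q$. So we look for a closed equivalence relation $\sim$ on $\beta\omega$ with classes of at most two points, and for $p\in\beta\omega$ such that every $B\in p$ belongs to two equivalent ultrafilters $q\sim q'$ with $\bar u(t_q)\neq\bar u(t_{q'})$. By Lemma~\ref{lem:t}, at least one of $q,q'$ must be principal. Pairs of two principal ultrafilters, as in Example~\ref{ex:onepoint}, are now useless: there is $C\subseteq\omega$ that contains exactly one member of each such pair, and $p$ contains $C$ or $\omega\setminus C$. We are left with pairs $j\sim h_j$ with $h_j$ nonprincipal, and we need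
\begin{equation}\label{eq:need}
\text{for every }B\in p\text{ there is }j\in B\text{ with }B\in h_j .
\end{equation}
The difficulty is that the relation must be closed: limits of pairs $(j,h_j)$ are glued as well, and the classes must not grow.

A topology on $\omega$ organizes such data. Call a space \emph{crowded} if it has no isolated points (the empty space is crowded) and \emph{zero-dimensional} if it has a base of clopen sets. Let $E$ be a crowded zero-dimensional Hausdorff space with underlying set $\omega$, and let $p\sim q$ mean that $p$ and $q$ contain the same clopen subsets of $E$. The class of $j$ consists of the ultrafilters that converge to $j$ in $E$, that is, of $j$ itself and the ultrafilters extending the filter of punctured neighborhoods of $j$. If $E$ is a copy of $\mathbb Q$, this class is infinite, since it contains every nonprincipal ultrafilter concentrated on a sequence that converges to $j$. The class has exactly two points if and only if the punctured neighborhood filter has only one extension, that is, if it is itself an ultrafilter $h_j$. In that case \eqref{eq:need} holds as soon as every member of $p$ has nonempty interior. The next section constructs a space $E$ in which all punctured neighborhood filters are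 ultrafilters, and Section~\ref{sec:types} shows that all classes of $\sim$, not only those of the points $j$, then have at most two elements.

\section{A countable perfectly disconnected space}\label{sec:E}

We call a crowded Hausdorff space $E$ \emph{perfectly disconnected} if no point $x\in E$ lies in $\operatorname{cl}A\cap\operatorname{cl}B$ for disjoint sets $A,B\subseteq E\setminus\{x\}$.

\begin{proposition}[van Douwen \cite{vD}]\label{prop:E}
There is a nonempty countable zero-dimensional perfectly disconnected space.
\end{proposition}

We include a proof. The idea is to take a crowded zero-dimensional topology that is as fine as possible. Such a topology separates any two disjoint crowded sets, since otherwise it could be refined. Relatively discrete sets escape this argument, and the main step shows that the points at which they accumulate can be discarded.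

Three facts about a crowded $T_1$ space are used throughout. A union of crowded subspaces is crowded. An open subspace is crowded. A dense subspace $D$ is crowded, for if $V$ is open with $V\cap D=\{x\}$, then $V\setminus\{x\}$ is a nonempty open set that misses $D$.

\begin{proof}[Proof of Proposition~\ref{prop:E}]
Consider the crowded zero-dimensional Hausdorff topologies on $\omega$. A copy of the topology of $\mathbb Q$ is one. The union of a chain of them is closed under finite intersections, so it is a base of a topology, which is finer than each member of the chain and hence Hausdorff. This topology is zero-dimensional because sets that are clopen in a member of the chain stay clopen, and it is crowded because no basic open set is a singleton. By Zorn's lemma there is a maximal such topology $\tau$. All topological notions in this proof refer to $\tau$.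

\medskip\noindent\emph{Step 1. If the subspaces $A$ and $\omega\setminus A$ are both crowded, then $A$ is clopen.}
The sets $W\cap A$ and $W\setminus A$ with $W\in\tau$ form a base of a topology $\tau'\supseteq\tau$ in which $A$ is clopen. It is Hausdorff, and it is zero-dimensional because $W\cap A$ and $W\setminus A$ are $\tau'$-clopen when $W$ is $\tau$-clopen. It is crowded because no set $W\cap A$ or $W\setminus A$ is a singleton, by hypothesis. By maximality $\tau'=\tau$.

\medskip\noindent\emph{Step 2. If $K,L$ are disjoint crowded subspaces, there is a clopen set $C\supseteq K$ with $C\cap L=\emptyset$.}
Let $C$ be the union of all crowded subspaces of $\omega\setminus L$. It is crowded, contains $K$ and misses $L$. By Step~1 it suffices to show that $\omega\setminus C$ is crowded. A point of $L$ is not isolated in $L$, hence not in $\omega\setminus C\supseteq L$. Suppose that $x\in\omega\setminus(C\cup L)$ is isolated in $\omega\setminus C$, say $V\setminus C=\{x\}$ with $V$ open. Since $x$ is not isolated in $\omega$, it is an accumulation point of $V\setminus\{x\}\subseteq C$. Then $C\cup\{x\}$ is a crowded subspace of $\omega\setminus L$, so $x\in C$, a contradiction.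

\medskip\noindent\emph{Step 3. A set $A$ with empty interior is nowhere dense.}
Otherwise $\operatorname{cl}A$ contains a nonempty open set $O$. Then $K=O\cap A$ is dense in $O$, and $L=O\setminus A$ is dense in $O$ because $A$ has empty interior. So $K$ and $L$ are crowded. The clopen set $C$ of Step~2 satisfies $L\subseteq O\subseteq\operatorname{cl}K\subseteq C$ and $C\cap L=\emptyset$. Thus $L=\emptyset$, which is impossible for a dense subset of $O$.

\medskip\noindent\emph{Step 4. If $R$ is nowhere dense, the isolated points of the subspace $R$ are dense in $R$.}
First, a crowded nowhere dense set $K$ is empty: Step~2, applied to $K$ and the dense open set $L=\omega\setminus\operatorname{cl}K$, gives an open set $C\supseteq K$ that misses a dense set, so $C=\emptyset$. Now let $O$ be an open set that meets $R$. The nonempty nowhere dense set $R\cap O$ is not crowded, so it has an isolated point, and this point is isolated in $R$ because $R\cap O$ is open in $R$.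

\medskip
Call a point $x$ \emph{bad} if $x\in\operatorname{cl}D$ for some relatively discrete set $D$ with $x\notin D$.

\medskip\noindent\emph{Step 5. No nonempty open set consists of bad points.}
Suppose that every point of the nonempty open set $O$ is bad. We build a tree in which every node is a limit of its successors. The nodes of even level and those of odd level then form two disjoint crowded sets that cannot be separated. The care lies in keeping the levels disjoint, and for this we attach disjoint neighborhoods to the nodes.

Let $D=\{d_0,d_1,\dots\}$ be relatively discrete, and let open sets $W_d\ni d$ be given for $d\in D$. Choose clopen sets $U'_{d}$ with $d\in U'_d\subseteq W_d$ and $U'_d\cap D=\{d\}$, and put $U_{d_n}=U'_{d_n}\setminus\bigcup_{m<n}U'_{d_m}$. The sets $U_d$ are clopen and pairwise disjoint, and $d\in U_d\subseteq W_d$. Countability and zero-dimensionality are both used here.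

We define sets $L_k\subseteq O$ and pairwise disjoint open sets $U_d$ with $d\in U_d\subseteq O$ for $d\in L_k$. Let $L_0=\{x_0\}$ with $x_0\in O$, and $U_{x_0}=O$. Given level $k$ and $d\in L_k$, the point $d$ is bad, so it lies in the closure of a relatively discrete set not containing $d$. Intersecting this set with the neighborhood $U_d$ gives a relatively discrete $D_d\subseteq U_d\setminus\{d\}$ with $d\in\operatorname{cl}D_d$. By the previous paragraph there are pairwise disjoint open sets $U_e$ with $e\in U_e\subseteq U_d\setminus\{d\}$ for $e\in D_d$. Let $L_{k+1}=\bigcup_{d\in L_k}D_d$. The sets $U_e$, $e\in L_{k+1}$, are pairwise disjoint because the sets $U_d$, $d\in L_k$, are.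

Let $G_k=\bigcup_{d\in L_k}U_d\supseteq L_k$. Since $U_d\cap L_k=\{d\}$ for $d\in L_k$, we have $G_{k+1}\subseteq G_k\setminus L_k$. Hence $L_m\subseteq G_m\subseteq G_{k+1}$ misses $L_k$ for $m>k$, and the levels are pairwise disjoint. By construction $L_k\subseteq\operatorname{cl}L_{k+1}$, and therefore $L_k\subseteq\operatorname{cl}L_{k+2}$. So each point of $L_k$ is an accumulation point of $L_{k+2}$, and the disjoint sets $K=\bigcup_kL_{2k}$ and $L=\bigcup_kL_{2k+1}$ are crowded. The clopen set $C$ of Step~2 is a neighborhood of $x_0\in K$ that misses $L$, although $x_0\in\operatorname{cl}L_1$. This is a contradiction.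

\medskip\noindent\emph{Step 6. The space $E$.}
By Steps~5 and~3 the set of bad points is nowhere dense. Let $E$ be the complement of its closure. It is a nonempty open subspace of $\omega$, hence countable, crowded, zero-dimensional and Hausdorff, and it contains no bad point. Suppose that $x\in E$ and $x\in\operatorname{cl}A\cap\operatorname{cl}B$ for disjoint $A,B\subseteq E\setminus\{x\}$. The set $R=A\setminus\operatorname{int}A$ has empty interior, since an open subset of $R$ lies in $\operatorname{int}A$. By Step~3 it is nowhere dense. If $x\in\operatorname{cl}R$, then by Step~4 $x$ is in the closure of the relatively discrete set of isolated points of $R$, which does not contain $x$, so $x$ is bad. Hence $x\notin\operatorname{cl}R$, and $x\in\operatorname{cl}\operatorname{int}A$. The same argument gives $x\in\operatorname{cl}\operatorname{int}B$. But $\operatorname{int}A$ and $\operatorname{int}B$ are disjoint open sets, hence crowded, so Step~2 separates them by a clopen set and their closures are disjoint. This is a contradiction.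
\end{proof}

\section{Ultrafilters of open type and of discrete type}\label{sec:types}

Fix a space $E$ as in Proposition~\ref{prop:E}. A nonempty crowded Hausdorff space is infinite, so we may take $\omega$ as the underlying set of $E$. From now on topological terms applied to subsets of $\omega$ refer to $E$, while $\beta\omega$ still denotes the space of ultrafilters on the discrete set $\omega$. For $i\in\omega$ let
\[
h_i=\{A\subseteq\omega: A\cup\{i\}\text{ is a neighborhood of }i\}
\]
be the filter generated by the punctured neighborhoods of $i$.

\begin{lemma}\label{lem:E}
\begin{enumerate}
\item[(a)] $h_i$ is a nonprincipal ultrafilter, and $A\in h_i$ if and only if $i\in\operatorname{cl}(A\setminus\{i\})$.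
\item[(b)] If $A\in h_i$, then $\operatorname{int}A\in h_i$.
\item[(c)] A set with empty interior has no accumulation point, so all its subsets are closed.
\item[(d)] The closure of an open set is clopen.
\item[(e)] Disjoint closed sets are separated by a clopen set.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The filter $h_i$ is proper because $i$ is not isolated, and it contains all cofinite sets because finite sets are closed. By definition, $\omega\setminus A\notin h_i$ if and only if every neighborhood of $i$ meets $A\setminus\{i\}$, that is, $i\in\operatorname{cl}(A\setminus\{i\})$. If neither $A$ nor $\omega\setminus A$ were in $h_i$, then $i$ would lie in the closures of the disjoint sets $(\omega\setminus A)\setminus\{i\}$ and $A\setminus\{i\}$, which is impossible in a perfectly disconnected space. So $h_i$ is an ultrafilter, and $\omega\setminus A\notin h_i$ is equivalent to $A\in h_i$.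

(b) Let $W$ be open with $i\in W\subseteq A\cup\{i\}$. Then $W\setminus\{i\}$ is open, is contained in $A$, and belongs to $h_i$.

(c) If $i$ is an accumulation point of $S$, then $S\in h_i$ by (a), so $\operatorname{int}S\in h_i$ by (b), and $\operatorname{int}S\ne\emptyset$.

(d) Let $U$ be open. Points of $U$ are interior to $\operatorname{cl}U$. If $j\in\operatorname{cl}U\setminus U$, then $U\in h_j$ by (a), so $U\cup\{j\}\subseteq\operatorname{cl}U$ is a neighborhood of $j$.

(e) Let $F,K$ be disjoint closed sets. Each $i$ is outside $F$ or outside $K$, so it has a clopen neighborhood $V_i$ that misses $F$ or misses $K$. The sets $V_i'=V_i\setminus\bigcup_{j<i}V_j$ are clopen, pairwise disjoint and cover $\omega$, so every union of some of them is clopen. The union of those $V_i'$ that meet $F$ contains $F$ and misses $K$.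
\end{proof}

As in Section~\ref{sec:idea}, let $p\sim q$ mean that $p,q\in\beta\omega$ contain the same clopen subsets of $E$. This equivalence relation is closed in $\beta\omega\times\beta\omega$, since its complement is the union of the open sets $\widehat C\times\widehat{\omega\setminus C}$ with $C$ clopen. We have $i\sim h_i$: if $C$ is clopen and $i\in C$, then $C\in h_i$, and if $i\notin C$, then $\omega\setminus C\in h_i$.

To bound the classes we must separate ultrafilters by clopen sets, and Lemma~\ref{lem:E} offers two tools: part (d) for ultrafilters that have a base of open sets, and parts (c) and (e) for ultrafilters that have a base of closed sets. Every ultrafilter is of one of these two kinds. We say that $p\in\beta\omega$ is of \emph{discrete type} if it contains a set with empty interior, and of \emph{open type} otherwise. Since $A$ is the union of $\operatorname{int}A$ and the set $A\setminus\operatorname{int}A$, which has empty interior,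
\begin{equation}\label{eq:open}
p\text{ is of open type if and only if }A\in p\text{ implies }\operatorname{int}A\in p .
\end{equation}
Principal ultrafilters are of discrete type, and each $h_i$ is of open type by Lemma~\ref{lem:E}(b).

\begin{proposition}\label{prop:classes}
Every $\sim$-class contains exactly one ultrafilter of open type and at most one of discrete type. In particular every class has at most two elements, and there are $2^{2^{\aleph_0}}$ ultrafilters of open type.
\end{proposition}

\begin{proof}
Let $p\ne q$ be of the same type, and choose disjoint sets $A\in p$ and $B\in q$. We find a clopen set in $p\setminus q$.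

If both are of open type, then $\operatorname{int}A\in p$ and $\operatorname{int}B\in q$ by \eqref{eq:open}. The set $C=\operatorname{cl}\operatorname{int}A$ is clopen by Lemma~\ref{lem:E}(d), and it misses the open set $\operatorname{int}B$. So $C\in p$ and $C\notin q$.

If both are of discrete type, take $S\in p$ and $S'\in q$ with empty interior. Then $A\cap S\in p$ and $B\cap S'\in q$ are disjoint, and they are closed by Lemma~\ref{lem:E}(c). A clopen set $C\supseteq A\cap S$ that misses $B\cap S'$ exists by Lemma~\ref{lem:E}(e), and again $C\in p$, $C\notin q$.

Next let $q\in\beta\omega$ be arbitrary. A finite intersection of clopen members of $q$ is a nonempty open set, and a finite intersection of dense open sets is dense, so the clopen members of $q$ together with all dense open sets have the finite intersection property. Let $p$ be an ultrafilter that contains them all. A clopen set $C\notin q$ is not in $p$, because $\omega\setminus C$ is a clopen member of $q$; so $p\sim q$. A set $S$ with empty interior is closed by Lemma~\ref{lem:E}(c), so $\omega\setminus S$ is dense and open, and $S\notin p$. Thus $p$ is of open type.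

The ultrafilters of open type are therefore in bijection with the classes. These have at most two elements and cover $\beta\omega$, so there are $|\beta\omega|=2^{2^{\aleph_0}}$ of them.
\end{proof}

\section{The space of rank two}\label{sec:X}

The relation $\sim$ glues the isolated point $i$ of $\beta\omega$ to $h_i$, so it does not define a compactification of $\omega$. The embedding $t$ of Lemma~\ref{lem:t} moves it into the remainder of $\beta N$, where $N=\omega\times\omega$. For $y,y'\in\beta N$ define
\[
y\approx y'\iff y=y'\ \text{ or }\ \bigl(y=t_p,\ y'=t_q\text{ with }p\sim q\bigr).
\]
Since $t$ is injective, $\approx$ is an equivalence relation, and its classes have at most two elements by Proposition~\ref{prop:classes}. It is closed, being the union of the diagonal and the image of the compact set $\sim$ under $t\times t$. Each $n\in N$ is equivalent only to itself because $T\cap N=\emptyset$. So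
\[
X=\beta N/{\approx}
\]
is a compactification of $N$ with quotient map $\pi$, and Section~\ref{sec:dictionary} applies.

\begin{theorem}\label{thm:class}
The minimal primes of $C(X)$ are exactly the ideals $P_w$, $w\in\beta N$. The ring $C(X)/P_w$ fails to be a valuation domain if and only if $w=t_p$ with $p$ of open type.
\end{theorem}

\begin{proof}
The first statement is part of Proposition~\ref{prop:rank}.

Let $w=t_p$ with $p$ of open type. We show that $u(i,k)=\frac1{i+1}$ violates condition (c) of Proposition~\ref{prop:val}. Let $A\in w$, so that $B=A^*\in p$. Since $p$ is of open type, there is $j\in\operatorname{int}B$. Then $j\in B$, and $B\in h_j$ because $B$ is a neighborhood of $j$; this is \eqref{eq:need}. Consequently $A\in t_j$ and $A\in t_{h_j}$, that is, $t_j,t_{h_j}\in\widehat A$. These points are glued, because $j\sim h_j$. By Lemma~\ref{lem:t}, $\bar u(t_j)=\frac1{j+1}$, while $\bar u(t_{h_j})=0$ because $h_j$ is nonprincipal. So $C(X)/P_w$ is not a valuation domain.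

For every other $w$ we find $A\in w$ with $\pi$ injective on $\widehat A$, which suffices by Proposition~\ref{prop:val}. Only points of $T$ are glued, so it is enough that the points of $\widehat A\cap T$ be pairwise inequivalent. If $w\notin T$, then since $T$ is closed there is $A\in w$ with $\widehat A\cap T=\emptyset$. If $w=t_p$ with $p$ of discrete type, take $S\in p$ with empty interior and let $A=S\times\omega$. By Lemma~\ref{lem:t}, $A\in w$ and $\widehat A\cap T=\{t_q:S\in q\}$. Every $q$ that contains $S$ is of discrete type, so these $q$ are pairwise inequivalent by Proposition~\ref{prop:classes}.
\end{proof}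

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The fibers of $\pi$ have at most two points, and $t_0\neq t_{h_0}$ lie in one fiber. By Proposition~\ref{prop:rank}, $C(X)$ has rank exactly $2$. The ultrafilter $h_0$ is of open type, so for $w=t_{h_0}$ the ring $C(X)/P_w$ is not a valuation domain by Theorem~\ref{thm:class}. The minimal prime $P_w$ is a minimal prime $\ell$-ideal by Lemma~\ref{lem:minimal}(b), so $X$ is not SV.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
The maps $p\mapsto t_p$ and $w\mapsto P_w$ are injective. By Theorem~\ref{thm:class}, the minimal primes with a non-valuation quotient are therefore in bijection with the ultrafilters of open type, and there are $2^{2^{\aleph_0}}$ of these by Proposition~\ref{prop:classes}.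
\end{proof}

\begin{remark}
The proof of (a)$\Rightarrow$(b) in Proposition~\ref{prop:val} names the witnesses. The functions $g_N$ and $g_{1+u}$, equal on $N$ to $\varepsilon(i,k)$ and $(1+\frac1{i+1})\varepsilon(i,k)$ and to $0$ elsewhere, satisfy $g_N\le g_{1+u}\le 2g_N$, and for every $p$ of open type neither divides the other modulo $P_{t_p}$.
\end{remark}

\section{Rank one and higher ranks}\label{sec:ranks}

It remains to prove Theorem~\ref{thm:B}(1). For the first assertion $X$ is an arbitrary Tychonoff space, and we use the standard description of the ideals of $C(X)$ through the Stone--\v{C}ech compactification $\beta X$. For $f\in C(X)$ let $Z(f)$ be its zero set, and for $p\in\beta X$ let $M^p$ consist of the $f$ with $p\in\operatorname{cl}_{\beta X}Z(f)$, and $O^p$ of the $f$ for which $\operatorname{cl}_{\beta X}Z(f)$ is a neighborhood of $p$. The ideals $M^p$ are maximal, and $O^p$ is the intersection of the minimal primes contained in $M^p$ \cite[Ch.~7]{GJ}. If every $O^p$ is prime, then every finitely generated ideal of $C(X)$ is principal \cite[Theorem~14.25]{GJ}.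

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
Let $C(X)$ have rank $1$. Each $M^p$ contains exactly one minimal prime, which equals $O^p$. So every $O^p$ is prime, and every finitely generated ideal of $C(X)$ is principal. Let $P$ be a prime ideal and $D=C(X)/P$. Finitely generated ideals of the domain $D$ are principal as well.

The ring $D$ is local, because $P$ lies in only one maximal ideal. Indeed, suppose that $P\subseteq M\cap M'$ with $M\neq M'$ maximal, and take $f\in M$, $g\in M'$ with $f+g=1$. The functions $a=(1-2f)^+$ and $b=(1-2g)^+=(2f-1)^+$ satisfy $ab=0$, so $a\in P$ or $b\in P$. But $a+f^2$ and $b+g^2$ are strictly positive, hence units, so $a\notin M$ and $b\notin M'$. This is a contradiction.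

Now let $a,b\in D$, not both zero, and let $d\ne0$ generate the ideal $(a,b)$, say $a=da'$, $b=db'$ and $d=ra+sb$. Cancelling $d$ gives $1=ra'+sb'$, so $a'$ and $b'$ are not both in the maximal ideal of $D$. If $a'$ is a unit, then $a$ divides $d$ and hence $b$; if $b'$ is a unit, then $b$ divides $a$. So $D$ is a valuation domain, and $C(X)$ is SV.

For the second assertion let $n\ge2$, let $X$ be the space of Section~\ref{sec:X}, and let $Z_n$ be the space of Example~\ref{ex:Zn}. The disjoint union $X\sqcup Z_n$ is a compactification of the disjoint union of the two countable discrete sets, and the fibers of its canonical map are those of $X$ and those of $Z_n$. By Proposition~\ref{prop:rank} its rank is $\max(2,n)=n$. We have $C(X\sqcup Z_n)=C(X)\times C(Z_n)$. Let $P$ be the minimal prime of Theorem~\ref{thm:A}. The ideal $P\times C(Z_n)$ is prime with quotient $C(X)/P$, which is not a valuation domain. It is minimal by Lemma~\ref{lem:minimal}(a): if $f\in P$ and $fk=0$ with $k\notin P$, then $(f,g)(k,0)=0$ for every $g\in C(Z_n)$, and $(k,0)\notin P\times C(Z_n)$. So $X\sqcup Z_n$ is not SV.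
\end{proof}

\begin{thebibliography}{9}

\bibitem{vD}
van Douwen, \emph{Topology Appl.} 51 (1993) 125--139.

\bibitem{GJ}
Gillman and Jerison, \emph{Rings of Continuous Functions}.

\bibitem{Larson}
Suzanne Larson, \texttt{http://afst.cedram.org/cedram-bin/article/}\allowbreak\texttt{AFST\_2010\_6\_19\_S1\_111\_0.pdf}.

\end{thebibliography}
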